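# Power subgroups of infinite superrosy fields with NIP

## 1. The form $x^2-2y^2$ over $\mathbb{Q}_5$

Start with the field $\mathbb{Q}_5$ and its valuation $v$. By Hensel's lemma a unit of $\mathbb{Z}_5$ is a square exactly when its residue mod $5$ is a square, that is, when the residue is $1$ or $4$. So $-1\equiv 4$ is a square in $\mathbb{Q}_5$, every element of $1+5\mathbb{Z}_5$ is a square, and $2$ is not a square.

Which elements are differences of two squares? All of them:
$$z=\Big(\frac{z+1}{2}\Big)^2-\Big(\frac{z-1}{2}\Big)^2 .$$
Now insert a coefficient: which elements have the form $x^2-2y^2$? If $v(x)\neq v(y)$, then $v(x^2-2y^2)=2\min(v(x),v(y))$ is even. If $v(x)=v(y)<\infty$, divide both by the same power of $5$ to make them units. Then $x^2-2y^2\not\equiv 0 \pmod 5$, since otherwise $2$ would be a square mod $5$. So the valuation is again even. Every nonzero value of $x^2-2y^2$ has even valuation, and $5$ is not a value.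

Over $\mathbb{C}$ this cannot happen, because every element is already a square. Over $\mathbb{R}$ it happens for a different reason: $x^2+y^2$ is never negative, and this is tied to $-1$ not being a square. In $\mathbb{Q}_5$ the element $-1$ is a square, and the obstruction is the valuation.

The obstruction has a price. In $\mathbb{Q}_5$ the ring $\mathbb{Z}_5$ is definable from field operations: $x\in\mathbb{Z}_5$ if and only if $1+5x^2$ is a square. Indeed, if $v(x)\ge 0$, then $1+5x^2\in 1+5\mathbb{Z}_5$ is a square. If $v(x)<0$, then $v(5x^2)=1+2v(x)$ is negative and odd, so $v(1+5x^2)$ is odd. Pass to a very saturated elementary extension $\mathcal{C}$, and let $O$ be the subring defined by the same formula. Since $[O:5^kO]=5^k$ for every $k$, saturation gives $h\neq 0$ with $hO\subseteq O$ and $[O:hO]$ infinite. Then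
$$O\supseteq hO\supseteq h^2O\supseteq\cdots$$
is an infinite chain of definable additive groups, each of infinite index in the previous one. A good rank on definable sets should drop at each step of such a chain, so a theory with ordinal-valued rank should not allow it.

This suggests a question. Let $K$ be an infinite field, possibly with extra structure, whose theory carries an ordinal-valued rank (superrosy) and has no formula that cuts out arbitrary subsets (NIP). It is known that then $K=K^n-K^n$ for every $n>0$, where $K^n=\{x^n:x\in K\}$; we shall not use this. The text "Superrosy Groups And Fields" poses the following conjecture: if $\sqrt{-1}\in K$, then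
$$K=K^n-aK^n=\{x^n-ay^n:x,y\in K\}\qquad\text{for all } n\ge 1,\ a\in K^*=K\setminus\{0\}.$$
The conjecture is true, for the strongest possible reason.

**Theorem A.** Let $\mathcal{C}$ be a monster model of a superrosy NIP theory, and let $F$ be an infinite field definable in $\mathcal{C}$ (with parameters) containing a square root of $-1$. Then $F^n=F$ for all $n\ge 1$.

**Corollary (the conjecture).** If $K$ is an infinite superrosy NIP field with $\sqrt{-1}\in K$, then $K=K^n=K^n-aK^n$ for all $n\ge 1$ and $a\in K^*$.

To deduce the Corollary, apply Theorem A to $F=\mathcal{C}$, a monster model of the theory of $K$. The statement "every element is an $n$-th power" is first order, so it passes to $K$. Then take $y=0$.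

**Theorem B.** Every infinite superrosy NIP field $K$ is algebraically closed (if $\sqrt{-1}\in K$) or real closed (if $\sqrt{-1}\notin K$). Hence "$K=K^n-aK^n$ for all $n\ge 1$, $a\in K^*$" holds if and only if $\sqrt{-1}\in K$.

The plan for Theorem A reverses the computation in $\mathbb{Q}_5$. We assume that some elements are not $p$-th powers, build a valuation from this failure, and use the valuation to build an infinite chain of definable groups as above.

## 2. Thorn-rank, NIP, and the textbook facts in use

Throughout, $\mathcal{C}$ is a monster model of the theory $T$, "small" means smaller than its degree of saturation, and "definable" allows parameters.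

**Definition (rosy, superrosy).** $T$ is rosy if there is a ternary relation on subsets of $\mathcal{C}^{eq}$ satisfying all the basic properties of forking independence in simple theories except for the independence theorem. There is then a strongest such relation, thorn-forking, denoted $\downarrow^{þ}$. The rank $U^{þ}(a/A)$, for a finite tuple $a$ of $\mathcal{C}^{eq}$ and small $A\subseteq\mathcal{C}^{eq}$, is given by: $U^{þ}(a/A)\ge 0$ always; $U^{þ}(a/A)\ge\alpha+1$ if and only if there is $B\supseteq A$ with $U^{þ}(a/B)\ge\alpha$ and $a\not\downarrow^{þ}_A B$; for limit $\lambda$, $U^{þ}(a/A)\ge\lambda$ if and only if $U^{þ}(a/A)\ge\alpha$ for all $\alpha<\lambda$. Its value is the greatest $\alpha$ with $U^{þ}(a/A)\geq \alpha$, or $\infty$ if there is none. $T$ is superrosy if $U^{þ}(a/\emptyset)$ is an ordinal for every finite tuple $a$ of $\mathcal{C}^{eq}$.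

We use only these basic properties of $\downarrow^{þ}$:

- monotonicity: $A\downarrow^{þ}_C B$, $A'\subseteq A$, $B'\subseteq B$ imply $A'\downarrow^{þ}_C B'$;
- base monotonicity: if $C\subseteq D\subseteq B$ and $A\downarrow^{þ}_C B$, then $A\downarrow^{þ}_D B$;
- closure: $A\downarrow^{þ}_C B$ implies $\mathrm{acl}^{eq}(AC)\downarrow^{þ}_C B$;
- anti-reflexivity: $a\downarrow^{þ}_C a$ implies $a\in\mathrm{acl}^{eq}(C)$.

Here is a small example of how rank accumulates. Consider (in a rosy theory) the structure consisting of an equivalence relation with infinitely many classes, all infinite, and no other structure. Let $x$ be an element and $e\in\mathrm{dcl}^{eq}(x)$ its class. Automorphisms permute the classes arbitrarily, so $e\notin\mathrm{acl}^{eq}(\emptyset)$. If $x\downarrow^{þ}_\emptyset e$, then closure and monotonicity give $e\downarrow^{þ}_\emptyset e$, so $e\in\mathrm{acl}^{eq}(\emptyset)$, which is false. So $x\not\downarrow^{þ}_\emptyset e$. Likewise $x\notin \mathrm{acl}^{eq}(e)$ gives $x\not\downarrow^{þ}_e ex$, since $x\downarrow^{þ}_e ex$ would give $x\downarrow^{þ}_e x$. Hence $U^{þ}(x/e)\ge 1$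 and $U^{þ}(x/\emptyset)\ge 2$. Each refinement into infinitely many pieces costs a unit of rank.

**Definition (NIP).** $T$ has NIP if there is no formula $\varphi(x,y)$ with sequences $\langle a_i\rangle_{i\in\omega}$, $\langle b_w\rangle_{w\subseteq\omega}$ of tuples from $\mathcal{C}$ such that $\varphi(a_i,b_w)$ holds if and only if $i\in w$. (A formula with such sequences has the independence property.)

By compactness, a formula has the independence property as soon as for each $m$ there are $a_0,\dots,a_{m-1}$ and $b_w$ ($w\subseteq m$) with the same behavior. NIP also forbids parameters: if $\varphi(x,y,e)$ had the independence property, so would $\varphi(x;yz)$. For contrast, in a linear order the formula $x<y$ cuts only $m+1$ subsets, the initial segments, out of $m$ distinct points, so it does not have the independence property. In $\mathbb{Z}$ with divisibility, $x\mid y$ has it: take $a_i$ to be distinct primes and $b_w=\prod_{i\in w}a_i$.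

The textbook facts are these.

- **Fact 1 (Hales–Jewett).** For every finite alphabet $\Lambda$ and number of colors there is $d$ such that every coloring of $\Lambda^d$ has a monochromatic combinatorial line: a nonempty set $I\subseteq\{1,\dots,d\}$ of active coordinates and fixed letters outside $I$, such that the $|\Lambda|$ words obtained by putting one common letter in all places of $I$ have the same color.
- **Fact 2 (Sauer–Shelah).** If $\varphi(x,y)$ is a formula in an NIP theory, there are $C,d$ such that for all $m\ge 1$ and all $y_1,\dots,y_m$, at most $Cm^d$ subsets of $\{1,\dots,m\}$ have the form $\{i:\varphi(x,y_i)\}$. (By NIP, applied to both orders of the variables, and compactness, the family of these sets has finite VC-dimension.)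
- **Fact 3.** Overrings of a valuation ring are valuation rings and form a chain; $O\subseteq O'$ implies $\mathfrak{m}_{O'}\subseteq\mathfrak{m}_O$.
- **Fact 4 (weak approximation; Engler–Prestel, *Valued Fields*, Thm 2.4.1).** Let $P_1,\dots,P_s$ be nontrivial valuation rings of $F$ with $P_iP_j=F$ for $i\ne j$ (pairwise independent), with valuations $v_j$. For all $x_j\in F$ and $\gamma_j\in v_j(F^*)$ there is $x\in F$ with $v_j(x-x_j)>\gamma_j$ for all $j$.
- **Fact 5 (Baldwin–Saxl).** In an NIP theory, for a uniformly definable family of subgroups of a definable group there is $n$ such that every finite intersection of members of the family is an intersection of at most $n$ of them.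

Kummer theory and Artin–Schreier theory are used for Theorem B only. Here $P_iP_j$ is the smallest ring containing both, and a valuation ring of $F$ is nontrivial if it is not $F$.

## 3. Descending chains of definable groups

The only thing we extract from superrosiness is a chain condition.

**Lemma 1.** In a superrosy theory there is no infinite sequence $G_0\ge G_1\ge\cdots$ of definable subgroups of a definable group with all $[G_i:G_{i+1}]$ infinite.

*Proof.* The idea is to pick an element $x$ in a nested sequence of generic cosets, so that each coset costs rank. Suppose there is such a sequence, defined over a small set $B$. Put $c_0=G_0$. Given a coset $c_i$ of $G_i$, it contains infinitely many cosets of $G_{i+1}$, and these form a set definable over $Bc_i$ in $\mathcal{C}^{eq}$. By saturation an infinite definable set is not contained in the small set $\mathrm{acl}^{eq}(Bc_i)$, so we may choose a coset $c_{i+1}\subseteq c_i$ of $G_{i+1}$ with $c_{i+1}\notin\mathrm{acl}^{eq}(Bc_i)$. (We write $c_i$ both for the coset and for its code.) By saturation there is $x\in\bigcap_i c_i$.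

Let $B_i=B\cup\{c_0,\dots,c_i\}$. For $j\le i$, $c_j$ is the coset of $G_j$ containing $c_i$, so $c_j\in\mathrm{dcl}^{eq}(Bc_i)$. Hence
$$c_{i+1}\in\mathrm{dcl}^{eq}(Bx)\setminus\mathrm{acl}^{eq}(B_i).$$
If $x\downarrow^{þ}_{B_i}c_{i+1}$, then $\mathrm{acl}^{eq}(B_ix)\downarrow^{þ}_{B_i}c_{i+1}$ by closure, so $c_{i+1}\downarrow^{þ}_{B_i}c_{i+1}$ by monotonicity, and $c_{i+1}\in\mathrm{acl}^{eq}(B_i)$ by anti-reflexivity, which is false. So $x\not\downarrow^{þ}_{B_i}c_{i+1}$, and by monotonicity $x\not\downarrow^{þ}_{B_i}B_{i+1}$. By definition of the rank,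
$$U^{þ}(x/B_{i+1})\ge\alpha\ \Longrightarrow\ U^{þ}(x/B_i)\ge\alpha+1. \tag{1}$$

It remains to see that these ranks are ordinals. We show, for $A\subseteq B'$, that $U^{þ}(x/B')\ge\alpha$ implies $U^{þ}(x/A)\ge\alpha$, by induction on $\alpha$. The zero and limit cases are clear. If $U^{þ}(x/B')\ge\alpha+1$, take $C\supseteq B'$ with $U^{þ}(x/C)\ge\alpha$ and $x\not\downarrow^{þ}_{B'}C$. By base monotonicity $x\not\downarrow^{þ}_A C$, so $C$ witnesses $U^{þ}(x/A)\ge\alpha+1$. Hence $U^{þ}(x/B_i)\le U^{þ}(x/\emptyset)$, which is an ordinal. By (1) the $U^{þ}(x/B_i)$ form an infinite strictly decreasing sequence of ordinals, a contradiction. $\square$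

In particular the chain $O\supseteq hO\supseteq h^2O\supseteq\cdots$ of Section 1 shows that the theory of $\mathbb{Q}_5$ is not superrosy.

From now on $\mathcal{C}$ is a monster model of a superrosy NIP theory.

**Lemma 2.** For every infinite definable field $F$ and $n\ge 1$, $[F^*:F^{*n}]<\infty$.

*Proof.* Let $G_k=F^{*n^k}$. The map $x\mapsto x^{n^k}$ sends $G_0$ onto $G_k$ and $G_1$ onto $G_{k+1}$, so it induces a surjection $G_0/G_1\to G_k/G_{k+1}$. If $x$ represents an element of the kernel, then $x^{n^k}=y^{n^{k+1}}$ for some $y$, so $x=\zeta y^n$ with $\zeta^{n^k}=1$. So the kernel is the image of the finite group of $n^k$-th roots of unity. If $G_0/G_1$ were infinite, all $G_k/G_{k+1}$ would be infinite, contradicting Lemma 1. $\square$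

One case of Theorem A can now be finished by hand. Let $q>0$ be the characteristic of $F$ and $n=q$. Then $F^q$ is a subfield of $F$, infinite since it is isomorphic to $F$. Suppose $t\in F\setminus F^q$. If $t+c$ and $t+c'$ with $c,c'\in F^q$ lie in the same coset of $F^{*q}$, then $t+c=e(t+c')$ with $e\in F^q$, so $(1-e)t\in F^q$, which forces $e=1$ and $c=c'$. So there are infinitely many cosets, contradicting Lemma 2. Hence $F^q=F$. For a prime $p$ different from the characteristic this argument is not available: it used that the $q$-th powers are closed under addition.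

## 4. An additive argument, and where its multiplicative copy breaks

In characteristic $q$ the same two ingredients, a finite index and NIP, settle an additive analog completely. We prove it now, both because Theorem B needs it and because it is the natural model to imitate.

**Proposition 3.** Let $L$ be an infinite definable field of characteristic $q>0$ and $\wp(x)=x^q-x$. Then $\wp(L)=L$.

*Proof.* **Step 1: the index is finite.** The additive map $\wp^k$ induces a surjection $L/\wp(L)\to\wp^k(L)/\wp^{k+1}(L)$. If $\wp^k(x)=\wp^{k+1}(y)$, then $x-\wp(y)\in\ker\wp^k$, so the kernel is the image of $\ker\wp^k$, which is finite. As in Lemma 2, Lemma 1 gives $d:=[L:\wp(L)]<\infty$.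

**Step 2: an ideal appears.** For $c\in L^*$ the group $c\,\wp(L)$ also has index $d$. By Fact 5 there is $n$ such that every finite intersection of these groups is an intersection of at most $n$ of them, hence has index at most $d^n$. A finite intersection of maximal index cannot shrink further, so it equals $D=\bigcap_{c\in L^*}c\,\wp(L)$. Thus $D$ has finite index in the infinite group $L$, and $D\ne 0$. Also $D$ is an additive group invariant under $L^*$, that is, an ideal of the field $L$. So $D=L$ and $\wp(L)=L$. $\square$

Now try to copy this for $S=F^{*p}$. The set $\wp(L)$ becomes $S$, and instead of multiplying it by all $c$ we should translate by all $b$. That is, we look at the $\varepsilon$ that are negligible next to every $b$: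
$$\{\varepsilon\in F:\ b+\varepsilon\in bS\ \text{ for all } b\in F^*\}.$$
It is invariant under multiplication by $F^*$, just like $D$. But for $\varepsilon\ne 0$ the choice $b=-\varepsilon$ gives $b+\varepsilon=0\notin bS$, so this set is $\{0\}$. The exact loss is at the uniform bound in Step 2. The sets $\{\varepsilon:b+\varepsilon\in bS\}$ are not subgroups, Baldwin–Saxl does not apply, and the full intersection is far smaller than the finite ones. We shall see that the finite ones always contain nonzero elements.

The repair is to intersect only over those $b$ that lie in a small model $N$. Saturation then keeps the intersection nonzero. The costs are that the set is no longer definable and is invariant only under $N$, and that closure under addition is no longer automatic. It is true, and NIP is what proves it.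

## 5. Elements negligible over a small model

**Standing conventions for Sections 5 and 6.** $F$ is an infinite definable field, $S\lneq F^*$ is a definable proper subgroup of finite index, and $\Gamma=F^*/S$. A model $N$ is a small elementary substructure of $\mathcal{C}$ containing the parameters of $F$ and $S$; $F_N=F(N)$.

**Definition.** For a model $N$,
$$J_N=\{\varepsilon\in F:\ 1+\varepsilon/b\in S\ \text{for all } b\in F_N^*\}=\{\varepsilon\in F:\ b+\varepsilon\in bS\ \text{for all } b\in F_N^*\}.$$

For $g\in F_N^*$ we have $1+g\varepsilon/b=1+\varepsilon/(b/g)$, and $0\in J_N$, so $F_NJ_N\subseteq J_N$; in particular $-J_N=J_N$. If $N\preceq N'$, then $J_{N'}\subseteq J_N$. Taking $b=1$ gives $1+J_N\subseteq S$.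

As an example, let $F$ be a real closed field (a monster model) and $S=F_{>0}$, of index $2$. Applying the condition to $b$ and $-b$ for $b>0$ in $F_N$ gives $-b<\varepsilon<b$. Conversely these inequalities give $1+\varepsilon/b>0$ for all $b\in F_N^*$. So $J_N$ is the set of elements infinitesimal relative to $N$.

**Lemma 4.** $J_N\ne\{0\}$. Moreover, for every $s\in F^*$ there is $\kappa\in J_N\setminus\{0\}$ with $\kappa\notin sS$.

*Proof.* **Step 1: nonzero elements, by Hales–Jewett.** By saturation it is enough, given distinct $b_1,\dots,b_k\in F^*$ ($k\ge 1$), to find $z\ne 0$ with $1+z/b_i\in S$ for all $i$. Put $c_i=1/b_i$ and $\Lambda=\{0,c_1,\dots,c_k\}$, and let $d$ be a Hales–Jewett number for the alphabet $\Lambda$ and $|\Gamma|+1$ colors. Since $F$ is infinite, we can choose $\lambda_1,\dots,\lambda_d\in F$ inductively with $\lambda_j$ outside the finite set $\{-\sum_{i\in I}\lambda_i:I\subseteq\{1,\dots,j-1\}\}$. Then $\sum_{j\in I}\lambda_j\neq 0$ for every nonempty $I$: look at the largest index in $I$.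

Color $w\in\Lambda^d$ by the coset in $\Gamma$ of $\sum_j\lambda_jw_j$, with one extra color for the value $0$. A monochromatic line with active set $I$ gives an $s\in F$, the value at the letter $0$, such that with $\lambda=\sum_{j\in I}\lambda_j\ne 0$ the elements
$$s,\ s+\lambda c_1,\ \dots,\ s+\lambda c_k$$
have the same color. It is not the extra color, because $s\ne s+\lambda c_1$ and so they are not both $0$. Hence $s\ne 0$ and $s+\lambda c_i\in sS$. Put $z=\lambda/s$; then $1+z/b_i=(s+\lambda c_i)/s\in S$.

**Step 2: avoiding a coset.** Let $0\ne\kappa_0\in J_N$. All $g\kappa_0$ with $g\in F_N^*$ lie in $J_N\setminus\{0\}$. If all of them lay in $sS$, then $F_N^*$ would lie in a single coset of $S$, and this is $S$ because $1\in F_N^*$. By elementarity $F^*=S$, a contradiction. So some $\kappa=g\kappa_0$ works. $\square$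

The next lemma is the bookkeeping device of the whole section: a sum of terms, each negligible over a model containing everything before it, never changes the coset.

**Lemma 5 (absorption).** Let $N_0\preceq N_1\preceq\dots\preceq N_l$, $\eta_j\in J_{N_j}$ for $j\le l$, and $\eta_j\in F_{N_{j+1}}$ for $j<l$. If $c\in F_{N_0}^*$, then $c+\eta_0+\dots+\eta_l\in cS$. Consequently $\eta_0+\dots+\eta_l\in J_{N_0}$.

*Proof.* By induction $c'=c+\eta_0+\dots+\eta_{j-1}\in cS$, so $c'$ is a nonzero element of $F_{N_j}$. Since $\eta_j\in J_{N_j}$, $c'+\eta_j\in c'S=cS$. The last statement is the first one for all $c\in F_{N_0}^*$. $\square$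

This does not yet say that $J_N$ is closed under addition, because two elements of the same $J_N$ need not be arranged in this way.

**Proposition 6.** $J_N+J_N\subseteq J_N$ for every $N$.

*Proof.* Suppose the statement fails for some $N$.

**Step 1: the failure occurs over every model.** There are $\varepsilon,\delta\in J_N$ and $b\in F_N^*$ with $1+(\varepsilon+\delta)/b\notin S$. Dividing both by $b$, we may assume $1+\varepsilon+\delta\notin S$. Then for each $k$ the sentence

"for all $b_1,\dots,b_k\in F^*$ there are $\varepsilon,\delta\in F$ with $1+\varepsilon/b_i,\ 1+\delta/b_i\in S$ for all $i$, and $1+\varepsilon+\delta\notin S$"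

holds in $N$: for $b_i\in F_N^*$ witnesses exist in $\mathcal{C}$, hence in $N$. So it holds in $\mathcal{C}$. By saturation, for every model $N'$ there are $\varepsilon,\delta\in J_{N'}$ with $1+\varepsilon+\delta\notin S$.

We may also require $1+\varepsilon+\delta\ne 0$. If it is $0$, take a model $N''\succeq N'$ containing $\varepsilon,\delta$ and, by Lemma 4, $\kappa\in J_{N''}$ with $0\ne\kappa\notin S$. Replace $\delta$ by $\delta+\kappa$, which is in $J_{N'}$ by Lemma 5. The sum becomes $\kappa$. Multiplying by $c$, we obtain:
$$\text{for every } N' \text{ and } c\in F_{N'}^* \text{ there are } \varepsilon,\delta\in J_{N'} \text{ with } c+\varepsilon+\delta\notin cS\cup\{0\}. \tag{2}$$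

**Step 2: one level of a binary tree.** Read (2) as follows: $c+\delta\in cS$ but $(c+\varepsilon)+\delta\notin cS$, so $\delta$ separates $c$ from its neighbor $c+\varepsilon$. To contradict NIP we need one $\delta$ that separates many such pairs simultaneously. We get it as a sum of $\delta_j$'s over growing models, so that later terms do not disturb earlier separations.

We build models $N_0\preceq N_1\preceq\cdots$, elements $\delta^{(i)}\in F_{N_{i+1}}$, and $u_w\in S\cap F_{N_i}$ for $w\in 2^i$, starting with any $N_0$ and $u_\emptyset=1$. Given level $i$, enumerate the set $\{u_w:w\in 2^i\}$ without repetition as $u_1,\dots,u_k$. Put $N^0=N_i$ and $d_0=0$. For $j=1,\dots,k$: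

- the element $c=u_j+d_{j-1}$ of $F_{N^{j-1}}$ lies in $u_jS=S$ by Lemma 5, as $d_{j-1}=\delta_1+\dots+\delta_{j-1}$ with $\delta_h\in J_{N^{h-1}}\cap F_{N^h}$;
- by (2) choose $\varepsilon_j,\delta_j\in J_{N^{j-1}}$ with $c+\varepsilon_j+\delta_j\notin S\cup\{0\}$;
- choose $N^j\succeq N^{j-1}$ containing $\varepsilon_j,\delta_j$, and let $d_j=d_{j-1}+\delta_j$.

Put $\delta^{(i)}=d_k$ and $N_{i+1}=N^k$. By Lemma 5, $u_j+\delta^{(i)}\in u_jS=S$. On the other side,
$$u_j+\varepsilon_j+\delta^{(i)}=(u_j+d_{j-1}+\varepsilon_j+\delta_j)+\delta_{j+1}+\dots+\delta_k\notin S\cup\{0\}, \tag{3}$$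
because the bracket is a nonzero element of $F_{N^j}$ outside $S$, and by Lemma 5, starting at $N^j$, the whole sum is in the same coset.

For $w\in 2^i$ with $u_w=u_j$ let $u_{w0}=u_j$ and $u_{w1}=u_j+\varepsilon_j$. Since $\varepsilon_j\in J_{N^{j-1}}\subseteq J_{N_i}$ and $u_j\in F_{N_i}^*$, we have $u_{w1}\in u_jS=S$; and $u_{w1}\in F_{N_{i+1}}$.

**Step 3: later levels do not disturb earlier ones.** Let $w\in 2^m$ and $i<m$. Then $u_w$ arises from $u_{w|(i+1)}\in F_{N_{i+1}}$ by successively adding elements (possibly $0$) of $J_{N_{i+1}},J_{N_{i+2}},\dots$ that lie in $F_{N_{i+2}},F_{N_{i+3}},\dots$ respectively. The element $u_{w|(i+1)}+\delta^{(i)}$ of $F_{N_{i+1}}$ is nonzero: it is in $S$ if $w(i)=0$, and it is outside $S\cup\{0\}$ by (3) if $w(i)=1$. By Lemma 5, $u_w+\delta^{(i)}$ lies in its coset. Hence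
$$u_w+\delta^{(i)}\in S\iff w(i)=0\qquad(w\in 2^m,\ i<m).$$
As $m$ is arbitrary, the formula "$x+y\in S$" has the independence property, a contradiction. $\square$

Products follow from sums by an identity.

**Proposition 7.** $J_N\cdot J_N\subseteq J_N$.

*Proof.* Let $\varepsilon,\delta\in J_N$. First, $\eta:=-\delta/(1+\delta)$ is in $J_N$: for $b\in F_N^*$,
$$1+\frac{\eta}{b}=\frac{b+(b-1)\delta}{b(1+\delta)}\in S,$$
because $1+\delta\in S$, and $(b-1)\delta\in J_N$ gives $b+(b-1)\delta\in bS$. Likewise $-\varepsilon/(1+\varepsilon)\in J_N$. By Proposition 6,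
$$\frac{1-\varepsilon\delta}{(1+\delta)(1+\varepsilon)}=\frac{1}{1+\delta}-\frac{\varepsilon}{1+\varepsilon}=1+\eta-\frac{\varepsilon}{1+\varepsilon}\in 1+J_N\subseteq S .$$
The denominator on the left is in $S$, so $1-\varepsilon\delta\in S$. Apply this to $-\varepsilon/b\in J_N$ in place of $\varepsilon$, for $b\in F_N^*$: $1+\varepsilon\delta/b\in S$. So $\varepsilon\delta\in J_N$. $\square$

## 6. The multiplier ring of $J_N$ and its maximal ideals

**Definition.** $R_N=\{x\in F:\ xJ_N\subseteq J_N\}$.

By Propositions 6 and 7 this is a subring of $F$ containing $F_N$ and $J_N$, and $J_N$ is a nonzero ideal of it. Moreover $R_N\ne F$: otherwise $J_N$ would be a nonzero ideal of the field $F$, so $J_N=F$ and $0\in 1+J_N\subseteq S$, which is impossible.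

In the real closed example, $R_N=\{x:|x|\le c\text{ for some }c\in F_N\}$. Such $x$ clearly multiply $J_N$ into itself. If $|x|>c$ for all $c\in F_N$, then $x^{-1}\in J_N$ but $x\cdot x^{-1}=1\notin J_N$, so $x\notin R_N$. This $R_N$ is a valuation ring. It also has the property of the next proposition, with $U=\{0,2\}$: if $|z|\ge 1$, then $|z^{-1}|\le 1$, and if $|z|<1$, then $z+2>1$.

In general we cannot expect to read off a valuation ring at once. The following weaker statement says that, after a shift by one of finitely many elements, every element has its inverse in $R_N$. It is here that NIP is used for the second time, through polynomial counting.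

**Proposition 8.** There are a model $N$ and a finite $U\subseteq F_N$ such that for every $z\in F$ there is $u\in U$ with $z+u\ne 0$ and $(z+u)^{-1}\in R_N$.

*Proof.* Suppose not.

**Step 1: a single $z$ at which all $u\in U$ can be split.** Let $N$ be a model and $U\subseteq F_N$ finite with $|U|\ge 2$. There is $z\in F$ such that no $u\in U$ satisfies both $z+u\ne 0$ and $(z+u)^{-1}\in R_N$. If $z=-u_0$ with $u_0\in U$, take $u_1\in U\setminus\{u_0\}$; then $z+u_1=u_1-u_0\ne 0$ and $(z+u_1)^{-1}\in F_N\subseteq R_N$, a contradiction. So for all $u\in U$ we have $z+u\ne 0$ and $(z+u)^{-1}\notin R_N$. Hence there is $\varepsilon_u\in J_N$ with $\varepsilon_u/(z+u)\notin J_N$, that is, $1+\varepsilon_u/(b(z+u))\notin S$ for some $b\in F_N^*$. Replacing $\varepsilon_u$ by $\varepsilon_u/b$, we get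
$$z+u+\varepsilon_u\notin(z+u)S. \tag{4}$$
We may also assume $z+u+\varepsilon_u\ne 0$. If it is $0$, take $N'\succeq N$ containing $z,\varepsilon_u$ and, by Lemma 4, $\kappa\in J_{N'}$ with $0\ne\kappa\notin(z+u)S$. Replace $\varepsilon_u$ by $\varepsilon_u+\kappa$, which is in $J_N$ by Lemma 5. The left side of (4) becomes $\kappa$.

**Step 2: a tree with too many patterns.** Start with any $N_0$ and $U_0=\{0,1\}$. Given a finite $U_i\subseteq F_{N_i}$, take $z^{(i)}:=z$ and $\varepsilon_u\in J_{N_i}$ ($u\in U_i$) from Step 1 for $N=N_i$, $U=U_i$. Let $N_{i+1}\succeq N_i$ contain all of these, and let $U_{i+1}=U_i\cup\{u+\varepsilon_u:u\in U_i\}$. The two children of $u\in U_i$ are $u$ and $u+\varepsilon_u$. Consider the $2^m$ branches of length $m$ starting at $0\in U_0$, with end-points $x_w$, $w\in 2^m$.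

Fix $w$ and $i<m$, and let $c\in F_{N_{i+1}}$ be the node of the branch $w$ at level $i+1$. By Step 1, $c+z^{(i)}$ is a nonzero element of $F_{N_{i+1}}$. The later increments on the branch lie in $J_{N_{i+1}}\cap F_{N_{i+2}},\ J_{N_{i+2}}\cap F_{N_{i+3}},\dots$, so by Lemma 5, $x_w+z^{(i)}$ and $c+z^{(i)}$ are in the same coset of $S$. If $w\ne w'$ first differ at $i$, then their nodes at level $i+1$ are the two children of the same $u\in U_i$, so by (4) $x_w+z^{(i)}$ and $x_{w'}+z^{(i)}$ lie in different cosets. Thus the $2^m$ patterns
$$\big((x_w+z^{(i)})S\big)_{i<m}\in\Gamma^m$$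
are distinct.

**Step 3: counting.** A pattern is determined by the $|\Gamma|$ sets $\{i<m:\ x_w+z^{(i)}\in A\}$, $A\in\Gamma$. By Fact 2 for the formulas "$x+y\in A$" there are at most $(Cm^d)^{|\Gamma|}$ patterns, with $C,d$ independent of $m$. For large $m$ this is less than $2^m$, a contradiction. $\square$

Fix $N,U$ as in Proposition 8, and write $R=R_N$, $J=J_N$. Note $U\subseteq F_N\subseteq R$. Now ordinary commutative algebra takes over.

**Lemma 9.** $R$ has finitely many maximal ideals $\mathfrak{m}_1,\dots,\mathfrak{m}_r$ ($r\ge 1$), and each $O_i=R_{\mathfrak{m}_i}$ is a nontrivial valuation ring of $F$. Moreover $R=\bigcap_i O_i$.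

*Proof.* **Step 1: localizations are valuation rings.** Let $\mathfrak{m}$ be a maximal ideal, $z\in F^*$, and $w=(z+u)^{-1}\in R$ with $u\in U$. If $w\notin\mathfrak{m}$, then $z=w^{-1}-u\in R_{\mathfrak{m}}$. If $w\in\mathfrak{m}$, then $1-uw\notin\mathfrak{m}$, and since $z=(1-uw)/w$ we get $z^{-1}=w/(1-uw)\in R_{\mathfrak{m}}$. So $R_{\mathfrak{m}}$ is a valuation ring of $F$, and in particular $\mathrm{Frac}\,R=F$. As $R\ne F$, $R$ is not a field, so $\mathfrak{m}\ne 0$ and $R_{\mathfrak{m}}\ne F$.

**Step 2: there are fewer than $|U|$ maximal ideals.** Let $U=\{u_1,\dots,u_k\}$ with $k=|U|$, and suppose there were $k$ distinct maximal ideals $\mathfrak{m}_1,\dots,\mathfrak{m}_k$. By the Chinese remainder theorem there is $z\in R$ with $z\equiv -u_i\pmod{\mathfrak{m}_i}$ for all $i$. Then $z+u_i\in\mathfrak{m}_i$, so no $z+u_i$ is a unit of $R$, contradicting Proposition 8. There is at least one maximal ideal since $R\ne 0$, and $R=\bigcap_{\mathfrak{m}}R_{\mathfrak{m}}$ holds for any domain. $\square$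

**Lemma 10.** There are pairwise independent nontrivial valuation rings $P_1,\dots,P_s$ of $F$ ($s\ge 1$) and nonzero $a_j\in\mathfrak{m}_{P_j}$ such that $1+\bigcap_j a_jP_j\subseteq S$.

*Proof.* **Step 1: grouping dependent rings.** Call nontrivial valuation rings $O,O'$ of $F$ dependent if $OO'\ne F$. This is an equivalence relation. For transitivity, if $OO'\ne F$ and $O'O''\ne F$, then both are overrings of $O'$, so by Fact 3 one contains the other; the larger one is proper and contains $O$ and $O''$. For a dependence class $C$ of $\{O_1,\dots,O_r\}$ fix $i_0$ with $O_{i_0}\in C$, and let $P_C$ be the largest of the proper overrings $O_{i_0}O_i$ ($O_i\in C$) of $O_{i_0}$; it exists by Fact 3. Then $P_C\ne F$ is a valuation ring containing all $O_i\in C$. For $C\ne C'$ the rings $P_C,P_{C'}$ are independent, since $P_CP_{C'}\supseteq O_iO_{i'}=F$ for $O_i\in C$, $O_{i'}\in C'$.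

**Step 2: a neighborhood of $1$ inside $S$.** Choose $0\ne a\in J$. As $J$ is an ideal of $R=\bigcap_iO_i$, we have $\bigcap_i aO_i=aR\subseteq J$. For each class choose $0\ne a_C\in a\,\mathfrak{m}_{P_C}$; this is possible since $P_C\neq F$. Since $a\in R\subseteq P_C$, we have $a_C\in\mathfrak{m}_{P_C}$. For $O_i\in C$, Fact 3 gives
$$a_CP_C\subseteq a\,\mathfrak{m}_{P_C}\subseteq a\,\mathfrak{m}_{O_i}\subseteq aO_i .$$
So $1+\bigcap_C a_CP_C\subseteq 1+aR\subseteq 1+J\subseteq S$. The $P_C$ and $a_C$, listed as $P_1,\dots,P_s$ and $a_1,\dots,a_s$, are as required. $\square$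

## 7. From several valuations to one

The condition $1+\bigcap_ja_jP_j\subseteq S$ involves all the $P_j$ at once. We want a condition at a single valuation, and we are allowed to enlarge $S$ as long as it stays proper and definable. Here it matters that $S$ consists of $p$-th powers, because $p$-th roots can be glued by weak approximation.

**Proposition 11.** Assume in addition $S=F^{*p}$ for a prime $p$. Then there are a definable proper subgroup $H\lneq F^*$ of finite index with $F^{*p}\subseteq H$, a nontrivial valuation ring $O$ of $F$, and $0\ne a\in\mathfrak{m}_O$ with $1+aO\subseteq H$.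

*Proof.* Take $P_j,a_j$ from Lemma 10. Since $a_j\in\mathfrak{m}_{P_j}$, the set $1+a_jP_j$ is a subgroup of $F^*$: $(1+a_jx)(1+a_jy)=1+a_j(x+y+a_jxy)$, and $(1+a_jx)^{-1}=1-a_jx/(1+a_jx)$ with $1+a_jx$ a unit of $P_j$. So $H_j=S\cdot(1+a_jP_j)$ is a subgroup of $F^*$. It is definable, even though $P_j$ need not be, because it is a finite union of cosets of $S$. It is enough that $H_j\ne F^*$ for some $j$; then take $H=H_j$, $O=P_j$, $a=a_j$.

Suppose all $H_j=F^*$, and let $x\in F^*$. Write $x=z_j^pt_j$ with $z_j\in F^*$ and $t_j\in 1+a_jP_j$. By Fact 4 with $\gamma_j=v_j(z_ja_j)$ there is $z\in F$ with $z-z_j\in z_ja_jP_j$ for all $j$. Then $z/z_j\in 1+a_jP_j$, so $z\ne 0$ and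
$$\frac{z^p}{x}=\Big(\frac{z}{z_j}\Big)^pt_j^{-1}\in 1+a_jP_j\qquad\text{for all } j .$$
Hence $z^p/x\in 1+\bigcap_ja_jP_j\subseteq S$, and $x\in S$. So $S=F^*$, a contradiction. $\square$

## 8. A definable additive group between two balls

We now have a valuation ring $O$, and in $\mathbb{Q}_5$ we finished with the chain $O\supseteq hO\supseteq\cdots$. But the present $O$ was obtained from $J_N$, and nothing says it is definable, while Lemma 1 speaks only about definable groups. What is definable is $H$. So we look for an additive group defined from $H$ alone that is trapped between two balls of the valuation.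

**Proposition 12.** Let $F$ be an infinite definable field and $H\lneq F^*$ a definable proper subgroup of finite index with $-1\in H$. Let $O$ be a nontrivial valuation ring of $F$ (not assumed definable) with valuation $v$, and $0\ne a\in\mathfrak{m}_O$ with $1+aO\subseteq H$; put $\alpha=v(a)>0$. Then there are a definable subgroup $A\le(F,+)$ and $\theta>0$ in the value group with
$$\{x:v(x)\ge\theta\}\subseteq A\subseteq\{x:v(x)>-\alpha\}.$$

*Proof.* The basic rule is this.

(i) If $x\ne 0$ and $v(z)\ge v(x)+\alpha$, then $x+z=x(1+z/x)\in xH$, because $z/x\in aO$.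

Consider the definable sets
$$Y=\{y\in F^*\setminus H:\ 1+y\in H\},\qquad E=Y-Y .$$

**Step 1: $Y$ is bounded, and stays away from $-1$.**

(ii) If $y\in Y$, then $v(y)>-\alpha$. Otherwise $v(1)=0\ge v(y)+\alpha$, so (i) gives $y+1\in yH$, and $y+1\notin H$.

(iii) If $y\in Y$, then $v(1+y)<\alpha$. Otherwise $-y=1-(1+y)\in 1+aO\subseteq H$, and since $-1\in H$, $y\in H$.

**Step 2: $Y$ contains a small element.**

(iv) There is $y_0\in Y$ with $\beta_0:=v(y_0)\ge\alpha$. Let $c\in F^*\setminus H$ and $m=[F^*:H]$, so that $b^m\in H$ for all $b\in F^*$. Put $b=a$ if $v(c)\ge 0$, and $b=ac^{-1}$ if $v(c)<0$. In both cases $v(b)>0$ and $v(c)+v(b)\ge\alpha$. Then $y_0:=cb^m\notin H$ and $v(y_0)\ge v(c)+v(b)\ge\alpha$, so $1+y_0\in 1+aO\subseteq H$.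

**Step 3: $Y$ is stable under small perturbations.**

(v) If $y\in Y$, $v(z)\ge v(y)+\alpha$ and $v(z)\ge 2\alpha$, then $y+z\in Y$. Indeed $y+z\in yH$ by (i), so $y+z\in F^*\setminus H$. Also $1+y\neq 0$ and, by (iii), $v(z)\ge 2\alpha\geq v(1+y)+\alpha$, so $1+y+z\in(1+y)H=H$ by (i).

(vi) Put $\beta=\beta_0+\alpha\ge 2\alpha$. If $v(x)\ge\beta$, then $y_0+x\in Y$ by (v), so $x=(y_0+x)-y_0\in E$.

The condition in (v) depends on $v(y)$, so very small $y$ tolerate only very small $z$. Passing to differences removes this defect, because differences of very small elements are covered by (vi).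

**Step 4: $E$ is invariant under a whole ball.** Let $\theta=\beta+\alpha$ and $v(z)\ge\theta$. We claim $E+z\subseteq E$. Let $e=y-y'$ with $y,y'\in Y$.

- If $v(y)\le\beta$, then $v(z)\ge v(y)+\alpha$ and $v(z)\ge 2\alpha$, so $y+z\in Y$ by (v), and $e+z=(y+z)-y'\in E$.
- If $v(y')\le\beta$, then likewise $y'-z\in Y$, and $e+z=y-(y'-z)\in E$.
- If $v(y),v(y')>\beta$, then $v(e+z)\ge\beta$, so $e+z\in E$ by (vi).

Applying the claim to $z$ and $-z$ gives $E+z=E$.

**Step 5: the stabilizer.** Put $A:=\{z\in F:\ E+z=E\}$. It is a definable subgroup of $(F,+)$ and contains $\{v\ge\theta\}$ by Step 4. Since $Y\ne\emptyset$, $0\in E$, so $A\subseteq E$. Finally $E\subseteq\{v>-\alpha\}$ by (ii). $\square$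

Two computations show what the sets look like. First take $\mathbb{Q}_5$ with $H$ the squares, $O=\mathbb{Z}_5$, $a=5$, $\alpha=1$ (for this computation the construction makes sense in $\mathbb{Q}_5$ itself). By (ii), $Y\subseteq\mathbb{Z}_5$. A unit $y$ is in $Y$ if it is $2$ or $3$ mod $5$ and $1+y$ is a square. For $y\equiv 2$ the residue of $1+y$ is $3$, not a square; for $y\equiv 3$ it is $4$, a square. A non-square $y\in 5\mathbb{Z}_5$ is in $Y$ since $1+y\in 1+5\mathbb{Z}_5$. So $Y=(3+5\mathbb{Z}_5)\cup\{\text{non-squares in }5\mathbb{Z}_5 \}$, the second part containing for instance $5$. Hence $E$ consists of the $x\in\mathbb{Z}_5$ with residue $0$, $2$ or $3$. This is not a group. A nonzero residue class $z$ mod $5$ would generate $\mathbb{Z}/5$, which stabilizes no three-element subset of itself, so $A=5\mathbb{Z}_5$.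

Second, drop the hypothesis $-1\in H$: let $F$ be a non-archimedean real closed field, $H=F_{>0}$, $O$ the ring of elements bounded by an integer, and $a$ a positive infinitesimal. Then $1+aO\subseteq H$, $Y=(-1,0)$ and $E=(-1,1)$. If $z\ne 0$, then $E+z=(-1+z,1+z)\ne E$, so $A=\{0\}$. What fails is (iii): for $y=-1+a\in Y$ we have $v(1+y)=\alpha$. So (iii) is the place where the square root of $-1$ is needed.

**Proposition 13.** In the situation of Proposition 12, $(F,+)$ has an infinite descending chain of definable subgroups, each of infinite index in the previous one.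

*Proof.* **Step 1: shrinking $A$ by a scalar.** Choose $g\in F^*$ with $v(g)=\theta+\alpha$. Then
$$gA\subseteq\{v>v(g)-\alpha\}\subseteq\{v\ge\theta\}\subseteq A .$$
Moreover $gA\ne A$. Otherwise take $x$ with $v(x)=\theta$. Then $x\in A$ and $g^{-2}x\in A$, while $v(g^{-2}x)=-\theta-2\alpha<-\alpha$, a contradiction.

**Step 2: infinite index, by saturation.** Then $g^kA\subseteq A$. Since multiplication by $g$ is an automorphism of $(F,+)$, $[g^iA:g^{i+1}A]=[A:gA]\ge 2$ for each $i$, so $[A:g^kA]=[A:gA]^k\ge 2^k$. So the set of conditions "$h\in F^*$, $hA\subseteq A$, $[A:hA]\ge k$" ($k\in\omega$), over the parameters of $F$ and $A$, is finitely satisfiable. By saturation there is $h\in F^*$ with $hA\subseteq A$ and $[A:hA]$ infinite. Multiplication by $h^k$ gives $[h^kA:h^{k+1}A]=[A:hA]$, so $A\supseteq hA\supseteq h^2A\supseteq\cdots$ is as required. $\square$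

## 9. All elements are $n$-th powers: proof of Theorem A

Let $F$ be as in Theorem A and let $p$ be a prime. First, $-1\in F^{*p}$: for odd $p$, $-1=(-1)^p$; for $p=2$, $-1=(\sqrt{-1})^2$. By Lemma 2, $S:=F^{*p}$ has finite index in $F^*$, and it is definable.

Suppose $S\ne F^*$. Then Sections 5 and 6 apply to $S$, and Proposition 11 yields a definable proper subgroup $H$ of finite index with $-1\in F^{*p}\subseteq H$, a nontrivial valuation ring $O$ of $F$, and $0\ne a\in\mathfrak{m}_O$ with $1+aO\subseteq H$. These are the hypotheses of Proposition 12, so Proposition 13 gives an infinite descending chain of definable subgroups of $(F,+)$, each of infinite index in the previous one. This contradicts Lemma 1.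

So $F^p=F$ for every prime $p$. Extracting roots of prime degree one after another gives $F^n=F$ for all $n\ge 1$. This proves Theorem A, and with it the Corollary. $\blacksquare$

## 10. Algebraically closed or real closed: proof of Theorem B

Let $F$ be an infinite definable field. Every finite extension $L$ of $F$ is again a definable field: with $d=[L:F]$, identify $L$ with $F^d$ by a basis and define multiplication by the structure constants. So Proposition 3 applies to $L$ in positive characteristic, and Theorem A applies to $L$ whenever $\sqrt{-1}\in L$.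

**Step 1: if $\sqrt{-1}\in F$, then $F$ is algebraically closed.** By Theorem A, $F$ is perfect. Suppose $F$ is not algebraically closed. Then $F$ has a nontrivial finite Galois extension, so there are fields $F\subseteq L\subsetneq E$, finite over $F$, with $E/L$ Galois. Choose such a pair with $[E:L]$ minimal. If $q$ is a prime dividing $[E:L]$, then $E$ is Galois of degree $q$ over the fixed field of a subgroup of order $q$, so by minimality $[E:L]=q$.

If $q$ is the characteristic of $F$, then by Artin–Schreier theory $E$ is generated over $L$ by a root of $X^q-X-b$ for some $b\in L\setminus\wp(L)$. This contradicts Proposition 3.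

If $q$ is not the characteristic, let $\zeta_q$ be a primitive $q$-th root of unity. The extension $L(\zeta_q)/L$ is Galois of degree at most $q-1<q$, so $\zeta_q\in L$ by minimality. By Kummer theory $E=L(\sqrt[q]{b})$ with $b\in L\setminus L^q$. This contradicts Theorem A for $L\ni\sqrt{-1}$.

**Step 2: the dichotomy for $K$.** Let $\mathcal{C}$ be a monster model of the theory of $K$. If $\sqrt{-1}\in K$, apply Step 1 to $F=\mathcal{C}$. Being algebraically closed is a first-order property of the field, so $K$ is algebraically closed. If $\sqrt{-1}\notin K$, then $\sqrt{-1}\notin\mathcal{C}$, and the definable field $\mathcal{C}(\sqrt{-1})$ is algebraically closed by Step 1. By the Artin–Schreier theorem on fields whose algebraic closure is a proper finite extension, $\mathcal{C}$ is real closed, and hence so is $K$.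

**Step 3: the equivalence.** If $\sqrt{-1}\in K$, the Corollary gives $K=K^n-aK^n$ for all $n\ge 1$ and $a\in K^*$. If $\sqrt{-1}\notin K$, then $K$ is real closed, and for $n=2$, $a=-1$,
$$K^2-(-1)K^2=K^2+K^2=K_{\ge 0}\ne K .$$
So "$K=K^n-aK^n$ for all $n\ge 1$, $a\in K^*$" holds if and only if $\sqrt{-1}\in K$. $\blacksquare$
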